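# Properly colored Hamiltonian cycles in regular edge-colored complete graphs

## 1. Regular colorings, alternating cycles, matchings

All graphs are finite and simple, and cycles have length at least $3$.

**Definition (PEC).** An edge-colored graph $G^c$ is a graph in which each edge receives a color from $C=\{1,\dots,c\}$. A subgraph is *properly edge colored* (PEC) if any two adjacent edges in it have different colors.

For instance, a 4-cycle whose edges are colored $1,2,1,3$ in cyclic order is PEC. A 4-cycle colored $1,2,3,1$ is not, because its last and first edges share a vertex and both have color $1$.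

**Definition (regular edge-colored complete graph).** This is an edge-colored complete graph $K_n^c$ in which, for each color $i\in C$, the spanning subgraph of edges of color $i$ is regular, all of these subgraphs having the same degree $k\ge1$.

So every vertex has exactly $k$ incident edges of each color, and $n=ck+1$. Here are four examples, which we shall use again.

* **Example A** ($c=3,k=1,n=4$). On $\{0,1,2,3\}$ let the color classes be $\{01,23\}$, $\{02,13\}$, $\{03,12\}$.
* **Example B** ($c=2,k=2,n=5$). On $\mathbb Z_5$, color $xy$ red if $x-y=\pm1$ and blue if $x-y=\pm2$.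
* **Example C** ($c=3,k=2,n=7$). The vertices are $v,t,u,w_0,w_1,w_2,w_3$. Color 1 is the triangle $vtu$ together with the 4-cycle $w_0w_1w_2w_3$. Color 2 consists of $w_0w_2,\ vw_0,vw_1,\ tw_1,tw_3,\ uw_2,uw_3$. Color 3 consists of $w_1w_3,\ vw_2,vw_3,\ tw_0,tw_2,\ uw_0,uw_1$. Each vertex meets each color twice.
* **Example D** ($c=4,k=2,n=9$). On $\mathbb Z_3^2$, color $xy$ by the direction of $x-y$ up to sign: direction $(0,1)$ is color 1, $(1,0)$ is color 2, $(1,1)$ is color 3, $(1,2)$ is color 4. Each color class consists of three disjoint triangles, the lines of that direction.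

We write $\chi(xy)$ for the color of $xy$ and $N_i(v)=\{u:\chi(vu)=i\}$, so $|N_i(v)|=k$. Counting edges of one color shows that $kn$ is even. Hence **if $n$ is odd then $k$ is even; if $n=ck+1$ is even then $c$ and $k$ are both odd.**

**Definition (alternating cycle).** In a graph whose edges are colored red and blue, a cycle is *alternating* if its edges are alternately red and blue. Let $D=d_1d_2\cdots d_{2m}$ be alternating with $d_{2j-1}d_{2j}$ red. The *parity classes* of $D$ are $\{d_{2j-1}\}$ and $\{d_{2j}\}$. For $d\in D$, let $r(d)$ be its neighbor on $D$ along the red edge and $d^*$ its neighbor along the blue edge.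

An alternating cycle has even length, so length at least $4$. Both $r$ and $*$ are involutions exchanging the parity classes. Two facts are used constantly: **the path $D-dd^*$ has red end-edges, and the path $D-d\,r(d)$ has blue end-edges.** In Example B, $D=1,2,4,3$ is alternating: $12$ and $43$ are red, $24$ and $31$ are blue. Its parity classes are $\{1,4\}$ and $\{2,3\}$; we have $r(1)=2$ and $1^*=3$; and $D-11^*$ is the path $1,2,4,3$, with red end-edges.

**Definition (near-perfect pair).** A *near-perfect pair* $(M,v)$ of a graph $G$ is a matching $M$ missing exactly the vertex $v$.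

A 5-cycle has one for every $v$. Three disjoint triangles have none, since every matching misses a vertex of each triangle. We abbreviate "perfect matching" to "pm".

**Textbook facts.** Let $q(H-S)$ be the number of odd components of $H-S$; note $q(H-S)\equiv |V(H)|-|S| \pmod 2$.

* *Tutte.* If $|V(H)|$ is even and $H$ has no pm, some $S$ (possibly empty) has $q(H-S)>|S|$, and so, by parity, $q(H-S)\ge|S|+2$.
* *Tutte–Berge.* The least number of vertices missed by a matching of $H$ is $\max_S\big(q(H-S)-|S|\big)$. So if $|V(H)|$ is odd and $H$ has no near-perfect pair, then by parity some $S$ has $q(H-S)\ge |S|+3$.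
* *Dirac.* A graph on $m\ge3$ vertices with minimum degree at least $m/2$ has a Hamiltonian cycle.

## 2. The conjecture, and the theorem that settles it

In a regular coloring every vertex sees every color equally often. Does this balance alone force a Hamiltonian cycle with no two consecutive edges of the same color? The document "EDGE COLORED GRAPHS" (http://repmus.ircam.fr/_media/mamux/saisons/saison09-2009-2010/manoussakis-2010-03-12.pdf) states:

**Conjecture.** Any regular $c$-edge-colored complete simple graph, $c\ge2$, has a PEC Hamiltonian cycle unless $c=2$ and $n$ is odd, in which case it has a PEC cycle of length $n-1$.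

The task is to prove or disprove it. It is true.

**Theorem 1.** Let $K_n^c$ be a regular $c$-edge-colored complete graph.
(i) If $c\ge3$, $K_n^c$ has a PEC Hamiltonian cycle.
(ii) If $c=2$, then $n$ is odd, there is no PEC Hamiltonian cycle, and for *every* vertex $v$ there is a PEC cycle of length $n-1$ through all vertices except $v$.

The negative part of (ii) is immediate: $n=2k+1$ is odd, while a PEC cycle in two colors alternates them and has even length.

## 3. Complete graphs on four, five and nine vertices

*Example A.* The cycle $0,1,3,2,0$ has colors $1,2,1,2$. It uses only two of the three colors.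

*Example B.* By symmetry omit the vertex $0$. The cycle $1,2,4,3$ is alternating on the other four, as checked above.

*Example D.* The cycle
$$00,\ 01,\ 11,\ 10,\ 22,\ 21,\ 02,\ 12,\ 20,\ 00$$
visits all nine points and has colors $1,2,1,4,1,3,2,3,2$. For example, $10\to22$ is the step $(1,2)$, color 4, and $21\to02$ is the step $(-2,1)=(1,1)$, color 3. Consecutive colors differ, also at the closing vertex $00$, where they are $2$ and $1$. Nine is odd, so no two-group alternation could have produced this cycle; we come to that next.

## 4. Two groups of colors: the approach, domination, and parity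

A sensible first plan is to forget most of the coloring. Split the colors into two groups, call the colors of one group *red* and of the other *blue*, and look for a Hamiltonian cycle alternating between red and blue. It is PEC, since a red and a blue edge never have the same color.

In a red/blue complete graph such a cycle is the union of a red pm and a blue pm. Conversely, a red pm and a blue pm together form a spanning set of disjoint alternating cycles, and we can try to merge these two at a time. This can get stuck.

**Definition (domination).** Let $X,Y$ be disjoint alternating cycles in a red/blue complete graph. We say $X$ *dominates* $Y$ if the parity classes of $X$ can be named $A,B$ so that all $A$–$Y$ edges are red, all $B$–$Y$ edges are blue, $A$ is a red clique and $B$ is a blue clique. We call $A$ the *red class* of $X$.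

*Example.* Let $X=a_1b_1a_2b_2$ with $a_1b_1,a_2b_2$ red and $b_1a_2,b_2a_1$ blue; let $a_1a_2$ be red and $b_1b_2$ blue; let $Y$ be any alternating 4-cycle, with all $a_i$–$Y$ edges red and all $b_i$–$Y$ edges blue. Then no alternating Hamiltonian cycle of these 8 vertices exists. All red edges at $b_1,b_2$ go to $\{a_1,a_2\}$, so a red pm matches $\{b_1,b_2\}$ to $\{a_1,a_2\}$. All blue edges at $a_1,a_2$ go to $\{b_1,b_2\}$, so a blue pm does the same. Their union therefore never connects $X$ to $Y$.

So domination really obstructs merging. Section 5 shows that it is the *only* obstruction, and it is expensive: in the example $a_1$ has red degree $6$ on $8$ vertices. A bound of about half on the red degrees excludes it. This makes the plan succeed when $n$ is even.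

When $n$ is odd and $c\ge 3$ the plan stops at one exact point: a Hamiltonian cycle has odd length, so it cannot alternate between two groups. Somewhere two edges of the same group must meet. The way past this is to set aside $3$ or $5$ vertices, take an alternating cycle $D$ on the even number of vertices that remain, and splice the few vertices in, meeting at one vertex $v$ two blue edges with *different* colors. If no splice works, every failed splice says something about colors, and these statements are tight enough to count to a contradiction.

## 5. Merging two alternating cycles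

**Lemma 1.** In a red/blue complete graph let $C=u_1\cdots u_{2p}$ and $D=w_1\cdots w_{2q}$ be disjoint alternating cycles, with $u_{2i-1}u_{2i}$ and $w_{2j-1}w_{2j}$ red. If no alternating cycle has vertex set $V(C)\cup V(D)$, then one of the two cycles dominates the other.

*Proof.* Let $f(i,j)=1$ if $u_iw_j$ is red and $0$ if it is blue, with $i$ modulo $2p$ and $j$ modulo $2q$.

**Step 1: the simplest exchange gives a recursion for $f$.** Let $u_iu_{i'}$ and $w_jw_{j'}$ be red edges of $C$ and $D$. If $u_iw_j$ and $u_{i'}w_{j'}$ were both red, we could delete $u_iu_{i'},w_jw_{j'}$, leaving two paths with blue end-edges, and join them by the red edges $u_iw_j,u_{i'}w_{j'}$. This would be an alternating cycle on $V(C)\cup V(D)$. So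
$$f(i,j)+f(i',j')\le1 .\tag{1}$$
The map $(i,j)\mapsto(i',j')$ pairs up all index pairs, so at most half of the $C$–$D$ edges are red. The same argument with blue edges gives $f(i,j)+f(i'',j'')\ge1$ for the blue partners $i'',j''$, so at most half are blue. Hence exactly half are red, and equality holds in every one of these inequalities: $f(i',j')=1-f(i,j)$, both for red partners and for blue partners.

For an odd index the red partner is the next index and the blue partner the previous one; for an even index it is the other way round. If $i\equiv j$, then $(i+1,j+1)$ are the red partners (both odd) or the blue partners (both even). If $i\not\equiv j$, then $(i+1,j-1)$ are the red partners ($i$ odd, $j$ even) or the blue partners ($i$ even, $j$ odd). So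
$$f(i+1,j+1)=1-f(i,j)\ \text{ if } i\equiv j,\qquad f(i+1,j-1)=1-f(i,j)\ \text{ if } i\not\equiv j \pmod 2.\tag{2}$$

**Step 2: a fourfold exchange shows that $f$ is constant on parity types.** For odd $j$ let $\varphi(j)=f(1,j)$. By (2) applied twice, $f(3,j)=\varphi(j-2)$. Suppose $\varphi$ is not constant. Going around the cyclic sequence of odd indices, there are odd $b\ne g$ with
$$\varphi(b)=0,\ \varphi(b-2)=1,\qquad \varphi(g)=1,\ \varphi(g-2)=0 .$$
Then four edges are red:

* $u_2w_{b+1}$, as $f(2,b+1)=1-\varphi(b)=1$;
* $u_1w_g$, as $\varphi(g)=1$;
* $u_3w_b$, as $f(3,b)=\varphi(b-2)=1$;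
* $u_4w_{g+1}$, as $f(4,g+1)=1-f(3,g)=1-\varphi(g-2)=1$.

Delete the red edges $u_1u_2,u_3u_4,w_bw_{b+1},w_gw_{g+1}$. The remaining paths $u_2u_3$; $u_4\cdots u_{2p}u_1$; $w_{b+1}\cdots w_g$; $w_{g+1}\cdots w_b$ have blue end-edges, and
$$u_3u_2\;\;w_{b+1}\cdots w_g\;\;u_1u_{2p}\cdots u_4\;\;w_{g+1}\cdots w_b\;\;u_3$$
joins them by exactly the four red edges above. This is an alternating cycle on $V(C)\cup V(D)$, a contradiction. So $f(1,j)=F$ is constant over odd $j$.

Relabeling $w_j$ as $w_{2q+1-j}$ reverses $D$, keeps $w_{2j-1}w_{2j}$ red, and exchanges odd and even indices. So $f(1,j)=G$ is constant over even $j$. Now (2) gives all values: $f=F$ for (odd, odd), $1-F$ for (even, even), $G$ for $i$ odd and $j$ even, $1-G$ for $i$ even and $j$ odd.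

If $F=G$, the odd class of $C$ has the single value $F$ to all of $D$ and the even class the single value $1-F$. If $G=1-F$, the odd class of $D$ has the single value $F=1-G$ to all of $C$ and the even class the value $1-F=G$. So in either case one of the cycles, $X$, has one parity class $A$ entirely red to the other cycle $Y$ and the other class $B$ entirely blue to $Y$.

**Step 3: $A$ is a red clique and $B$ a blue clique.** Suppose $a,a'\in A$ are distinct and $aa'$ is blue. Let $\bar a,\bar a'\in B$ be their neighbors on $X$ along blue edges. They lie in the same direction along $X$, so $X-a\bar a-a'\bar a'$ consists of a path from $\bar a$ to $a'$ and a path from $\bar a'$ to $a$, both with red end-edges. Adding the blue edge $aa'$ gives an alternating path on $V(X)$ with ends $\bar a,\bar a'$ and red end-edges. Delete a blue edge $dd'$ of $Y$ and add $\bar ad,\bar a'd'$, which are blue since $\bar a,\bar a'\in B$. This is an alternating cycle on $V(X)\cup V(Y)$, a contradiction. So $A$ is a red clique. Exchanging the two colors and the roles of $A,B$ in this argument shows that $B$ is a blue clique. $\square$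

## 6. A red perfect matching and small red degree suffice

We want to start from a red pm only, so we first need a blue one.

**Lemma 2.** Let $Q$ be a graph on $N$ (even) vertices with a pm. If $\Delta(Q)\le N/2-1$, or $\Delta(Q)\le N/2$ and $N/2$ is even, then the complement $\bar Q$ has a pm.

*Proof.* In both cases $\delta(\bar Q)\ge N/2-1$. Suppose $\bar Q$ has no pm. By Tutte there is $S$, $s=|S|$, with at least $s+2$ odd components in $\bar Q-S$.

**Step 1: $s=0$.** Every component of $\bar Q$ has at least $\delta(\bar Q)+1$ vertices. If $\Delta(Q)\le N/2-1$, this is at least $N/2+1$, and two components do not fit. Otherwise $N/2$ is even and components have at least $N/2$ vertices, so there are exactly two, each of even size $N/2$. But there are two odd components, a contradiction.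

**Step 2: $s\ge1$ forces a large clique in $Q$.** Since $s+(s+2)\le N$, we have $i:=N/2-s\ge1$. Let $j$ be the order of a smallest odd component. A vertex in it has degree at most $j-1+s$ in $\bar Q$, so $j-1+s\ge N/2-1$, that is, $j\ge i$. Hence $N\ge s+(s+2)i$. Substituting $s=N/2-i$,
$$0\ \ge\ i\big(N/2+1-i\big)-N/2=(i-1)(N/2-i).$$
As $s\ge1$, $N/2-i\ge1$. So $i=1$, and equality holds: $s=N/2-1$ and $N=s+(s+2)$, so the vertices are $S$ together with exactly $s+2=N/2+1$ components of $\bar Q-S$, all single vertices. These single vertices form a clique of $Q$ on $N/2+1$ vertices.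

**Step 3: the clique is impossible.** Its vertices have degree at least $N/2$ in $Q$, so $\Delta(Q)\le N/2-1$ fails. If $\Delta(Q)\le N/2$ with $N/2$ even, the clique is a whole component of $Q$, of odd order $N/2+1$, and $Q$ has no pm, a contradiction. $\square$

**Proposition 3.** Let a complete graph on $N\ge4$ ($N$ even) vertices be colored red/blue so that the red graph has a pm, and the maximum red degree is at most $N/2-1$, or is at most $N/2$ with $N/2$ even. Then there is an alternating Hamiltonian cycle.

*Proof.* Lemma 2, with $Q$ the red graph, gives a blue pm. With the red pm it forms a spanning set of disjoint alternating cycles. Choose such a set $C_1,\dots,C_t$ with $t$ minimum; let $|C_i|=2p_i$, $p_i\ge2$, so $\sum p_i=N/2$. Suppose $t\ge2$. No two cycles can be merged, by minimality, so by Lemma 1 among any two of them one dominates the other.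

Let $C_i$ dominate $C_j$ with red class $A$, and take $a\in A$. We count red edges at $a$. There are $p_i-1$ inside $A$ and $2p_j$ to $C_j$. Let $l\ne i,j$. If $C_i$ dominates $C_l$, its red class is again $A$: $A$ is a red clique on $p_i\ge2$ vertices, so it cannot be the class that is a blue clique. Then $a$ has $2p_l$ red edges to $C_l$. If $C_l$ dominates $C_i$, then $a$ has the $p_l$ red edges to the red class of $C_l$. So the red degree of $a$ is at least
$$(p_i-1)+2p_j+\sum_{l\ne i,j}p_l=N/2-1+p_j\ \ge\ N/2+1,$$
a contradiction. So $t=1$. $\square$

## 7. Matchings in regular graphs of large degree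

To use Proposition 3 we need a red pm in a regular graph, possibly after removing a vertex.

**Lemma 4.** Let $G$ be an $r$-regular graph on $n$ vertices, $r\ge1$.
(a) If $n$ is odd and $3(r+1)>n$, $G$ has a near-perfect pair.
(b) If $n$ is even and $3(r+1)>n$, then $G$ has a pm, or $G$ has exactly two components, both of odd order.
(c) If $n=2r+1$, then $G-v$ has a pm for every $v$.
(d) If $n=4r+1$, then $G$ has a near-perfect pair, or exactly three components, all of odd order in $[r+1,2r-1]$.

*Proof.* **The common count: few small components.** Let $S\subseteq V$, $s=|S|$. Call a component of $G-S$ *small* if it has $j\le r$ vertices, *large* if it has at least $r+1$. A vertex in a small component has at least $r-(j-1)$ neighbors in $S$, so the component sends at least $j(r-j+1)=r+(j-1)(r-j)\ge r$ edges to $S$. At most $rs$ edges leave $S$, so *there are at most $s$ small components; if there are exactly $s$, they use all $rs$ edges, and the large components are components of $G$.* Moreover, any nonempty union of components of $G$ has at least $r+1$ vertices. Let $q=q(G-S)$.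

**(a)** Otherwise $q\ge s+3$ for some $S$ by Tutte–Berge. As $3(r+1)>n$, at most two components are large, so $q\le s+2$, a contradiction.

**(b)** If there is no pm, $q\ge s+2$ for some $S$. Again at most two components are large, so there are exactly $s$ small components, all odd, and two large odd ones, which are components of $G$. Any vertices outside these two would form a nonempty union of components of $G$, giving $n\ge3(r+1)$. So $G$ consists of these two components.

**(c)** Suppose $G-v$, of even order $2r$, has no pm. By Tutte some $S'\subseteq V\setminus v$ has at least $|S'|+2$ odd components in $G-v-S'$. With $S=S'\cup\{v\}$ this says $q\ge s+1$. At most one component is large, since $2(r+1)>n$. So there are exactly $s$ small ones and one large one, which is a component of $G$. The remaining vertices include $v$ and form a union of components, so $n\ge2(r+1)$, a contradiction.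

**(d)** Otherwise $q\ge s+3$ for some $S$. At most three components are large, as $4(r+1)>n$. So there are exactly $s$ small ones and three large odd ones, the latter being components of $G$. Remaining vertices would force $n\ge4(r+1)$. So $G$ has exactly three components, all odd of order at least $r+1$, hence at most $4r+1-2(r+1)=2r-1$. $\square$

## 8. Two colors, and all even orders

**The case $c=2$.** Here $n=2k+1$ and $k$ is even. Let red be color 1. For any $v$, Lemma 4(c) with $r=k$ gives a red pm of $V\setminus v$. Put $N=2k\ge4$. Red degrees in $V\setminus v$ are at most $k=N/2$, which is even. Proposition 3 gives an alternating cycle on $V\setminus v$. This proves Theorem 1(ii).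

**The case $c\ge3$, $n$ even.** Now $c$ and $k$ are odd; write $c=2a+1$. For a set $R$ of $a$ colors let $G_R$ be the graph of edges with color in $R$. It is $\rho$-regular with
$$\rho=ak=(n-1-k)/2\le n/2-1,\qquad 3(\rho+1)=3ak+3>2ak+k+1=n .$$

**Step 1: a pm of $G_R$ is enough.** Take red $=R$. Proposition 3 with $N=n\ge4$ gives a Hamiltonian cycle alternating between $R$ and its complement; it is PEC.

**Step 2: what failure means.** If $G_R$ has no pm, Lemma 4(b) says it consists of two components of odd order. A $\rho$-regular graph of odd order has $\rho$ even, so $ak$ is even, and as $k$ is odd, $a\ge2$ is even.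

**Step 3: two disjoint choices of $R$ cannot both fail.** Suppose $R_1=\{1,\dots,a\}$ fails, with components $A,A'$, and $R_2=\{a+1,\dots,2a\}$ fails, with components $B,B'$. All four sets have at least $ak+1$ vertices. An edge between $A\cap B$ and $A'\cap B'$ joins different components of $G_{R_1}$ and of $G_{R_2}$, so it has the only remaining color $c$. The same holds between $A\cap B'$ and $A'\cap B$.

If all four intersections are nonempty, each lies in the color-$c$ neighborhood of some vertex and has at most $k$ vertices. Then $n\le4k<5k+1\le n$ (recall $c=2a+1\ge5$), a contradiction. If one is empty, say $A\cap B=\emptyset$ (the other cases arise by exchanging $A,A'$ or $B,B'$), then $A=A\cap B'$ and $B=A'\cap B$ are completely joined in color $c$, so $|A|\le k<ak+1$, a contradiction. So $R_1$ or $R_2$ has a pm, and the case is done.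

## 9. Odd order: splicing in three vertices

From here through Section 12, $c\ge3$ and $n$ is odd, so $k\ge2$ is even, and **we assume that $K_n^c$ has no PEC Hamiltonian cycle**; we look for a contradiction.

In this section and the next, the colors are partitioned into $R$ (red), $|R|=a\ge1$, and $B$ (blue), $|B|=b\ge a+1$. Put $\rho=ak$, the degree of $G_R$; note $n=(a+b)k+1$.

**When we get $D$.** Let $U\subset V$ with $|U|\in\{3,5\}$ be such that $G_R-U$ has a pm, and put $N=n-|U|$. Then
$$\rho\le N/2\iff 2ak\le(a+b)k+1-|U|\iff (b-a)k\ge|U|-1. \tag{3}$$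
If this holds and $N\ge4$, Proposition 3 applies to $V\setminus U$ (if $\rho=N/2$, then $N/2=ak$ is even) and gives an alternating cycle $D$ with $V(D)=V\setminus U$.

**Definition (good edge).** Let $(M,v)$ be a near-perfect pair of $G_R$. An edge $xy\in M$ is *good* if $\chi(vx),\chi(vy)$ are distinct colors in $B$.

*Example.* In Example C let $R=\{1\}$ and $M=\{tu,w_1w_2,w_3w_0\}$, missing $v$. The edge $w_1w_2$ is good, since $\chi(vw_1)=2$ and $\chi(vw_2)=3$. Let us splice. With $U=\{v,w_1,w_2\}$, the remaining vertices carry the alternating cycle $D=t\,u\,w_3\,w_0$, whose colors are $1,2,1,3$. Cut its blue edge $w_0t$ and form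
$$v\,w_0\,w_3\,u\,t\,w_1\,w_2\,v,\qquad\text{colors } 2,1,2,1,2,1,3 .$$
This is a PEC Hamiltonian cycle. The two blue edges that meet do so at $v$, where they have colors $2$ and $3$.

**Lemma 5.** (Under the standing assumption.) Let $b\ge a+1$ and let $(M,v)$ be a near-perfect pair of $G_R$. Then $M$ has no good edge.

*Proof.* Let $xy\in M$ be good, $\alpha=\chi(vx)\ne\gamma=\chi(vy)$, both in $B$, and $U=\{v,x,y\}$. Then $M-xy$ is a pm of $G_R-U$, $(b-a)k\ge2$, and $n\ge3\cdot2+1=7$. So (3) gives an alternating cycle $D$ on $V\setminus U$, $|D|=n-3$. The edge $xy$ is red.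

**Step 1: four splices that must fail.** For all $d\in D$:

* (T1) If $\chi(vd^*)\in B\setminus\gamma$, then $xd$ is red. Otherwise $v\,d^*\cdots d\,x\,y\,v$ (along $D-dd^*$) has blue $vd^*$, a path with red end-edges, blue $dx$, red $xy$, blue $yv$, and at $v$ the colors $\gamma$ and $\chi(vd^*)\ne\gamma$. It is a PEC Hamiltonian cycle. Symmetrically, if $\chi(vd^*)\in B\setminus\alpha$, then $yd$ is red.
* (T2) $xd$ and $y\,r(d)$ are not both red. Otherwise $x\,d\cdots r(d)\,y\,v\,x$ (along $D-d\,r(d)$, with blue end-edges) is PEC: $xd$ and $r(d)y$ are red, $yv$ and $vx$ are blue with colors $\gamma\ne\alpha$.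
* (T3) If $b_1,b_2$ are in the same parity class and $\chi(vb_1^*)\ne\chi(vb_2^*)$ are both in $B$, then $xb_2,yb_1$ are not both blue. Since $b_1^*$ and $b_2^*$ lie in the same direction from $b_1$ and $b_2$, $D-b_1b_1^*-b_2b_2^*$ consists of paths $b_1^*\cdots b_2$ and $b_2^*\cdots b_1$ with red end-edges. If $xb_2,yb_1$ were blue, $v\,b_1^*\cdots b_2\,x\,y\,b_1\cdots b_2^*\,v$ would alternate red and blue except at $v$, where the two blue colors differ.
* (T4) Not both $\chi(xd)\in B\setminus\alpha$ and $\chi(yd^*)\in B\setminus\gamma$. Otherwise $x\,d\cdots d^*\,y\,v\,x$ (along $D-dd^*$) is PEC: at $y$ the colors are $\chi(yd^*)\ne\gamma$ and $\gamma$; at $v$, $\gamma$ and $\alpha$; at $x$, $\alpha$ and $\chi(xd)\ne\alpha$. The edge $xy$ is not used here.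

**Step 2: counting (T1) leaves no room.** As $d$ runs over $D$, so does $d^*$. The vertex $v$ has $(b-1)k$ edges with color in $B\setminus\gamma$, of which exactly $vx$ does not go to $D$; similarly for $B\setminus\alpha$ and $vy$. So by (T1), $x$ has at least $(b-1)k-1$ red edges to $D$, and so has $y$. Each has at most $\rho-1=ak-1$, because $xy$ is red. Hence $b-1\le a$, so $b=a+1$; the bounds are equalities, and the two implications in (T1) are equivalences.

Let $P,Q,Z,T$ be the sets of $d\in D$ for which $\chi(vd^*)$ is $\alpha$; is $\gamma$; is another color of $B$; is in $R$. Then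
$$|P|=|Q|=k-1\ge1,\qquad |Z|=(b-2)k=(a-1)k,\qquad |T|=ak ,$$
and *the red neighbors in $D$ of $x$ are exactly $P\cup Z$, those of $y$ exactly $Q\cup Z$.*

**Step 3: (T3) and (T2) give $k=2$.** If $b_1\in P$ and $b_2\in Q$ were in one parity class, then $xb_2$ and $yb_1$ would be blue by Step 2, contradicting (T3). As $P,Q$ are nonempty, $P$ lies in one parity class and $Q$ in the other.

Let $p\in P$. Since $xp$ is red, (T2) says $y\,r(p)$ is not red, so $r(p)\notin Q\cup Z$; and $r(p)\notin P$ by parity. So $r(p)\in T$. Let $q\in Q$. Since $yq$ is red, (T2) with $d=r(q)$ says $x\,r(q)$ is not red, so $r(q)\notin P\cup Z$; and $r(q)\notin Q$ by parity. So $r(q)\in T$. Let $z\in Z$. Both $xz,yz$ are red, so $r(z)\notin Q\cup Z$ and $r(z)\notin P\cup Z$, and $r(z)\in T$. Thus $r$ maps $P\cup Q\cup Z$ injectively into $T$: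
$$2(k-1)+(a-1)k\le ak,\qquad\text{i.e. } k\le2 .$$

**Step 4: $k=2$ is impossible by (T4).** Now $P=\{p\}$, $Q=\{q\}$, $|P\cup Q\cup Z|=|T|=2a$ and $|D|=4a$. Let
$$\hat X=\{d\in D:\chi(xd)\in B\setminus\alpha\}\subseteq Q\cup T,\qquad \hat Y=\{d\in D:\chi(yd)\in B\setminus\gamma\}\subseteq P\cup T,$$
the inclusions holding because $\hat X$ avoids the red neighbors $P\cup Z$ of $x$, and $\hat Y$ those of $y$. Since $\chi(xv)=\alpha$ and $xy$ is red, all edges at $x$ with color in $B\setminus\alpha$ go to $D$. So $|\hat X|=(b-1)k=2a$, and similarly $|\hat Y|=2a$. By (T4), $\hat X^*\cap\hat Y=\emptyset$. As the sizes add up to $|D|$, $\hat Y=D\setminus\hat X^*$ and $\hat X=D\setminus\hat Y^*$.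

As $P\cup Z$ is disjoint from $\hat X$, $(P\cup Z)^*$ is disjoint from $\hat X^*$, so $(P\cup Z)^*\subseteq\hat Y\subseteq\{p\}\cup T$. Since $p^*\ne p$, $p^*\in T$. For $z\in Z$, $z^*=p$ would give $p^*=z\notin T$; so $z^*\in T$. Symmetrically, $(Q\cup Z)^*\subseteq\hat X\subseteq\{q\}\cup T$ gives $q^*\in T$.

Together with Step 3, both neighbors on $D$ of every vertex of $P\cup Q\cup Z$ lie in $T$. So $P\cup Q\cup Z$ consists of half of the vertices of the cycle $D$, no two consecutive; it is a parity class. But $p$ and $q$ lie in different parity classes, a contradiction. $\square$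

## 10. Odd order: splicing in five vertices

If no matching edge is good, three vertices do not suffice, and we take two matching edges.

**Lemma 6.** (Under the standing assumption.) If $G_R$ has a near-perfect pair and either $b\ge a+2$, or $b=a+1$ and $k\ge4$, we have a contradiction.

*Proof.* By Lemma 5 no near-perfect pair has a good edge. Fix one, $(M,v)$. Write $x'$ for the $M$-partner of $x$, $I=\{u:\chi(vu)\in R\}$ (so $|I|=ak$), and $N_B(v)=\bigcup_{\alpha\in B}N_\alpha(v)$. That no edge is good means
$$x\in N_\alpha(v),\ \alpha\in B\ \Longrightarrow\ x'\in N_\alpha(v)\cup I. \tag{4}$$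

**Step 1: find a 5-cycle through $v$.** *There are $\alpha\ne\gamma$ in $B$, $x\in N_\alpha(v)$, $y\in N_\gamma(v)$ with $x'y'$ blue.* Suppose not, and take $x\in N_\alpha(v)$. For each of the $(b-1)k$ vertices $y\in N_B(v)\setminus N_\alpha(v)$ we have $y'\ne x'$, and $y'\ne x$ because $y\ne x'$ by (4). So $x'$ is red to all these $y'$ and also to $x$, whence $ak\ge(b-1)k+1\ge ak+1$, a contradiction.

For any such $x,y$, the set $U=\{v,x,x',y',y\}$ has five vertices, and the 5-cycle $v\,x\,x'\,y'\,y\,v$ is colored $\alpha$, red, blue, red, $\gamma$. The matching $M-xx'-yy'$ is a pm of $G_R-U$. We have $(b-a)k\ge4$ in both cases of the hypothesis, and $n\ge9$ (either $c\ge4$ and $k\ge2$, or $c\ge3$ and $k\ge4$). So (3) gives an alternating cycle $D$ on $V\setminus U$, $|D|=n-5$.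

**Step 2: two splices that must fail.** For all $d\in D$:

* (F1) If $\chi(vd^*)\in B\setminus\gamma$, then $xd$ is red. Otherwise $v\,d^*\cdots d\,x\,x'\,y'\,y\,v$ is blue at $vd^*$, has red end-edges along $D-dd^*$, then blue, red, blue, red, and $\gamma$; at $v$ the colors differ. Symmetrically, if $\chi(vd^*)\in B\setminus\alpha$, then $yd$ is red.
* (F2) $x'd$ and $y'd^*$ are not both blue. Otherwise $v\,x\,x'\,d\cdots d^*\,y'\,y\,v$ has colors $\alpha$, red, blue, red, …, red, blue, red, $\gamma$, and is a PEC Hamiltonian cycle.

**Step 3: count red edges from $U$ to $D$.** Each of $x,x',y,y'$ has a red edge inside $U$, so at most $\rho-1$ red edges to $D$. By (F2), for each $d$ at least one of $x'd,y'd^*$ is red, so $x',y'$ together have at least $n-5=(a+b)k-4$ red edges to $D$. For (F1) count at $v$: of its $(b-1)k$ edges with color in $B\setminus\gamma$, those not going to $D$ are $vx$, and $vx'$ if $\chi(vx')=\alpha$; by (4), $vy'$ is not among them. With the symmetric count, $x,y$ together have at least $2(b-1)k-2-\tau$ red edges to $D$, where $\tau$ is the number of true statements among $\chi(vx')=\alpha$,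 $\chi(vy')=\gamma$. Hence
$$4ak-4\ \ge\ (a+b)k-4+2(b-1)k-2-\tau,\qquad\text{i.e. } (3b-3a-2)k\le2+\tau\le4. \tag{5}$$
If $b\ge a+2$, the left side is at least $4k\ge 8$, a contradiction. If $b=a+1$, then $k\le4$, so $k=4$, $\tau=2$, and equality holds throughout. In particular each of $x,x',y,y'$ has exactly one red edge inside $U$. So for every near-perfect pair $(M,v)$:

(E) *whenever $x\in N_\alpha(v)$, $y\in N_\gamma(v)$, $\alpha\ne\gamma$ in $B$ and $x'y'$ is blue, then $\chi(vx')=\alpha$, $\chi(vy')=\gamma$, and $xx',yy'$ are the only red edges inside $U$.*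

It remains to refute $k=4$, $b=a+1$, $\rho=4a$.

**Step 4: $M$ respects the colors at $v$.** *$M$ maps each $N_\alpha(v)$, $\alpha\in B$, and hence also $I$, to itself.* Otherwise, by (4), some $x\in N_\alpha(v)$ has $x'\in I$. Then $x'$ is red to $x$ and to $v$. Neither of these is $y'$ for some $y\in N_B(v)\setminus N_\alpha(v)$: for $x$ because $x'\in I$, for $v$ because it is unmatched. So $x'$ is red to at most $4a-2$ of the $(b-1)k=4a$ such vertices $y'$, and some $x'y'$ is blue. Now (E) gives $\chi(vx')=\alpha$, contradicting $x'\in I$.

**Step 5: different blue neighborhoods are joined in blue.** *All edges between $N_\alpha(v)$ and $N_\gamma(v)$, $\alpha\ne\gamma$ in $B$, are blue.* Consider matching edges $\{x,x'\}\subseteq N_\alpha(v)$ and $\{y,y'\}\subseteq N_\gamma(v)$. If one of the four cross edges is blue, exchange names $x\leftrightarrow x'$, $y\leftrightarrow y'$ as needed so that it is $x'y'$; then (E) makes all four blue. If all four are red, then $(M-xx'-yy'+xy+x'y',\,v)$ is a near-perfect pair with good edge $xy$, contradicting Lemma 5.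

**Step 6: counting gives $a=1$.** A vertex $x\in N_B(v)$, say in $N_\alpha(v)$, is blue to $v$ and, by Step 5, has red neighbors in $N_B(v)$ only inside $N_\alpha(v)$, at most $3$. So it has at least $4a-3$ red neighbors in $I$. A vertex $u\in I$ is red to $v$ and to $u'\in I$, so it has at most $4a-2$ red neighbors in $N_B(v)$. Thus
$$4(a+1)(4a-3)\le4a(4a-2),\qquad\text{i.e. } 3a\le3 .$$
So $a=1$, $b=2$, and equality holds: each $N_\alpha(v)$ ($\alpha\in B$) is a red $K_4$, and each $u\in I$ has exactly $2$ red neighbors in $N_B(v)$.

**Step 7: move the missed vertex.** Take $u\in I$, $w=u'\in I$, and a red neighbor $z$ of $u$ in some $N_\alpha(v)$, $\alpha\in B$. Since $wv$ is red, $(M-uw+wv,\,u)$ is a near-perfect pair. Apply Step 4 to it: its matching maps the red neighborhood of $u$ to itself, so $u$ is red to $z'$, which lies in $N_\alpha(v)$.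

The two edges of $M$ inside the red $K_4$ on $N_\alpha(v)$ can be replaced by another pm of that $K_4$. This gives another near-perfect pair missing $v$, still containing $uw$, in which $z$ has a partner $z''\ne z'$ in $N_\alpha(v)$. The same argument shows that $u$ is red to $z''$. So $u$ has three red neighbors $z,z',z''$ in $N_B(v)$, a contradiction. $\square$

## 11. Odd order, all $c\ge3$ except $c=4$

Lemma 6 asks for two things that pull in opposite directions: $R$ large enough that $G_R$ has a near-perfect pair (Lemma 4(a) needs $3(ak+1)>n$), and $R$ smaller than $B$ by a margin.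

**$c=6$ or $c\ge8$.** Take $a=\lceil c/3\rceil$. Then $c-2a\ge2$, that is, $b\ge a+2$: for $c=6,8,9,11$ the values of $c-2a$ are $2,2,3,3$, and for $c\ge10$ we have $c-2a\ge c-2(c+2)/3=(c-4)/3\ge2$. Also $3(ak+1)\ge ck+3>n$. Lemma 4(a) and Lemma 6 give a contradiction.

**$c=3,5,7$ and $k\ge4$.** Take $a=(c-1)/2$, $b=a+1$. Then $3(ak+1)=3ak+3>2ak+k+1=n$, and Lemmas 4(a) and 6 apply.

Since $k$ is even, $k=2$ remains for $c=3,5,7$.

**$c=7$, $k=2$ ($n=15$).** Try $a=2$, $b=5\ge a+2$. Suppose the 4-regular graph $G_R$ has no near-perfect pair. Then some $S$ has $q\ge s+3$. By the count in Lemma 4 at most $s$ components are small (at most 4 vertices). If $s\ge1$, at most two are large (at least 5 vertices each, among at most 14), so $q\le s+2$, a contradiction. So $s=0$, and $G_R$ has at least three components of order at least $5$: it is three disjoint $K_5$'s.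

Suppose this happens for both $R=\{1,2\}$ and $R=\{1,3\}$. Color 1 restricted to each $K_5$ is 2-regular on 5 vertices, a $C_5$, which is connected. So in both cases the vertex sets of the $K_5$'s are those of the components of color 1. Then all edges of each $K_5$ have colors in $\{1,2\}\cap\{1,3\}=\{1\}$, although only 5 of its 10 edges have color 1; a contradiction. So one of the two choices has a near-perfect pair, and Lemma 6 applies.

**$c=5$, $k=2$ ($n=11$).** If some color class has a near-perfect pair, take it as red: $a=1$, $b=4$, and Lemma 6 applies. Otherwise consider any color class. It is a disjoint union of cycles on 11 vertices, and the number of odd ones is odd. If it were one, there would be a near-perfect pair. So there are at least three odd cycles, and the class is $C_3\cup C_3\cup C_5$ (three triangles would leave two vertices, which carry no cycle).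

*A rainbow transversal triangle.* Let $T_1,T_2,F$ be the vertex sets of the cycles of color 1, $|F|=5$. There are $45$ triples with one vertex in each. For a vertex $w$ and $e\in\{2,\dots,5\}$ let $x_e,y_e$ be the numbers of color-$e$ edges from $w$ to the other two parts, the first being a part with 3 vertices (for every $w$ there is one). As $x_e+y_e\le2$, we have $x_ey_e\le1$, hence $x_ey_e\le x_e$ and $\sum_ex_ey_e\le\sum_e x_e=3$. A triple that is not rainbow has two equally colored edges meeting in one of its vertices $w$, and is counted in $\sum_ex_ey_e$ for that $w$. So at most $11\cdot3=33<45$ triples are not rainbow. Let $u_1u_2u_3$ be a rainbow triple (three different colors); its colors are in $\{2,\dots,5\}$.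

*Splicing it in.* With red $=\{1\}$, the red graph on the other $N=8$ vertices consists of two edges and a path on 4 vertices. It has a pm and maximum degree $2\le N/2-1$, so Proposition 3 gives an alternating cycle $D$ on them. Let $g_1=\chi(u_1u_3)$, $g_2=\chi(u_2u_3)$. At most $3$ vertices $d\in D$ have $\chi(u_1d)\in\{1,g_1\}$: two for color 1, and at most one for $g_1$, since $u_1u_3$ uses up one edge. Likewise at most $3$ have $\chi(u_2d^*)\in\{1,g_2\}$. As $8>6$, some $d$ has neither. Then $u_1\,d\cdots d^*\,u_2\,u_3\,u_1$, along $D-dd^*$ with red end-edges, is a PEC Hamiltonian cycle: $u_1d$ and $d^*u_2$ are blue, and the colors differ at $u_2$, at $u_3$ ($g_2\ne g_1$) and at $u_1$. Contradiction.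

**$c=3$, $k=2$ ($n=7$).** Color 1 is $C_7$ or $C_3\cup C_4$. Let $R=\{1\}$, $b=2=a+1$; Lemma 5 is available.

*$C_3\cup C_4$.* Let the triangle be $v,t,u$ and $C_4=w_0w_1w_2w_3$. The vertex $v$ sends two edges of color 2 and two of color 3 to the $C_4$, so some edge of the $C_4$ has ends of different $v$-colors. The pm of $C_4$ containing that edge, together with $tu$, is a near-perfect matching missing $v$ with a good edge, contradicting Lemma 5.

*$C_7=0,1,\dots,6$ (cyclic).* For each $i$ the matching $\{(i{+}1,i{+}2),(i{+}3,i{+}4),(i{+}5,i{+}6)\}$ misses $i$ and has no good edge. The colors $\chi(i,i+3),\chi(i,i+4)$ are in $\{2,3\}$, so they are equal. Put $e_i=\chi(i,i+3)$. Since $(i+4)+3=i$ modulo 7, $\chi(i,i+4)=e_{i+4}$. So $e_i=e_{i+4}$ for all $i$, and as $4$ generates $\mathbb Z_7$, all seven edges of difference $\pm3$ have one color, say 3. A color class has exactly 7 edges, so all edges of difference $\pm2$ have color 2. Then $0,1,3,2,5,6,4,0$ has colors $1,2,1,3,1,2,3$: a PEC Hamiltonian cycle, a contradiction.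

## 12. Odd order with four colors

Let $c=4$, $n=4k+1$, $k\ge2$ even. Lemma 6 with $b\ge a+1$ leaves only $a=1$, $b=3$, and $3(k+1)>4k+1$ fails for $k\ge2$. In Example D no color class has a near-perfect pair, so this is a real obstacle. We can, however, describe it exactly.

If some color class has a near-perfect pair, Lemma 6 with $a=1$, $b=3$ finishes. Otherwise, by Lemma 4(d) with $r=k$, **every** color class has exactly three components, of odd orders in $[k+1,2k-1]$. Let $\mathcal C_e(u)$ be the vertex set of the component of color $e$ containing $u$, and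
$$\varepsilon_e(u)=|\mathcal C_e(u)|-1-k\ \ge0,$$
the number of $w\in\mathcal C_e(u)\setminus u$ with $\chi(uw)\ne e$. (In Example D all $\varepsilon_e(u)$ are $0$.) Let $A_1,A_2,A_3$ be the components of color 1, $a_i=|A_i|$.

**Claim 1.** There is a rainbow triangle with one vertex in each $A_i$ (so its colors are $2,3,4$).

*Proof.* Suppose not.

**Step 1: the absence of rainbow triangles makes components large.** Let $u\in A_1$; the other parts are symmetric. For $e\in\{2,3,4\}$ let $X_e=N_e(u)\cap A_2$, $Y_e=N_e(u)\cap A_3$, $x_e=|X_e|$, $y_e=|Y_e|$. Then $x_e+y_e\le k$. Edges from $u$ to $A_2\cup A_3$ do not have color 1, so $\sum x_e=a_2\ge k$ and $\sum y_e=a_3\ge k$.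

Let $e\ne d$ in $\{2,3,4\}$, $w\in X_e$, $z\in Y_d$. Then $\chi(wz)\in\{2,3,4\}$, and as $uwz$ is not rainbow, $\chi(wz)\in\{e,d\}$. If it is $e$, then $z\in\mathcal C_e(u)$, via $w$; if it is $d$, then $w\in\mathcal C_d(u)$, via $z$. Hence $X_e\subseteq\mathcal C_d(u)$ or $Y_d\subseteq\mathcal C_e(u)$: if some $w\in X_e$ is not in $\mathcal C_d(u)$, then every $z\in Y_d$ has $\chi(wz)=e$ and lies in $\mathcal C_e(u)$.

This yields at least $\min(x_e,y_d)$ pairs (vertex $t$, color $h$) with $t\in\mathcal C_h(u)\setminus u$, $\chi(ut)\ne h$, $h\in\{2,3,4\}$: either all $(w,d)$ with $w\in X_e$, or all $(z,e)$ with $z\in Y_d$. Different ordered pairs $(e,d)$ give different pairs, since $(t,h)$ determines $(e,d)$: it is $(\chi(ut),h)$ if $t\in A_2$, and $(h,\chi(ut))$ if $t\in A_3$. Therefore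
$$\varepsilon_2(u)+\varepsilon_3(u)+\varepsilon_4(u)\ \ge\ L:=\sum_{e\ne d}\min(x_e,y_d). \tag{6}$$

**Step 2: $L\ge a_2+a_3-k$.** By symmetry let $x_2$ be the maximum of the six numbers. Then $\min(x_2,y_3)+\min(x_2,y_4)=y_3+y_4$. Since $y_3\le k-x_3$, we have $y_2+y_4=a_3-y_3\ge k-(k-x_3)=x_3$, so $\min(x_3,y_2)+\min(x_3,y_4)\ge\min(x_3,y_2+y_4)=x_3$. In the same way $\min(x_4,y_2)+\min(x_4,y_3)\ge x_4$. So
$$L\ge y_3+y_4+x_3+x_4=a_2+a_3-(x_2+y_2)\ge a_2+a_3-k .$$

**Step 3: sum over all vertices.** We have $a_2+a_3-k=3k+1-a_1=2k-\varepsilon_1(u)$. So (6) gives $\sum_{e=1}^4\varepsilon_e(u)\ge2k$ for every $u\in V$, and $\sum_u\sum_e\varepsilon_e(u)\ge2k(4k+1)=8k^2+2k$.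

On the other hand, $\sum_u|\mathcal C_e(u)|$ is the sum of the squares of three numbers $\ge k+1$ with sum $4k+1$. Write them as $k+1+m_i$ with $m_i\ge0$ and $\sum m_i=k-2$. Since $\sum m_i^2\le(\sum m_i)^2$, the sum of squares is at most its value for $(m_1,m_2,m_3)=(k-2,0,0)$, namely $(2k-1)^2+2(k+1)^2=6k^2+3$. So
$$\sum_u\sum_e\varepsilon_e(u)\le4\big(6k^2+3-(4k+1)(k+1)\big)=8k^2-20k+8<8k^2+2k,$$
a contradiction. $\square$

**Setting up the splice.** Let $U=\{u_2,u_3,u_4\}$ be such a triangle, with $u_l$ opposite the edge of color $l$. So $\chi(u_iu_j)=l$ whenever $\{i,j,l\}=\{2,3,4\}$, and from now on $\{i,j,l\}$ always denotes $\{2,3,4\}$. Red is $\{1\}$, blue is $\{2,3,4\}$.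

For each component $A$ of color 1, remove its vertex of $U$. The red graph on the rest has even order $|A|-1\le2k-2$ and minimum degree at least $k-1\ge(|A|-1)/2$. So it has a pm: by Dirac it has a Hamiltonian cycle of even length, or, if $|A|=3$, it is a single edge. With $N=4k-2\ge4$, red degrees are at most $k\le2k-2=N/2-1$. Proposition 3 gives an alternating cycle $D$ on $V\setminus U$, $|D|=4k-2$.

Let $f_i(d)=\chi(u_id)$ for $d\in D$. All color-1 edges at $u_i$ stay in its component, so they go to $D$. The edges from $u_i$ to the other two vertices of $U$ have colors $j$ and $l$. So among the values of $f_i$ the colors $1$ and $i$ occur $k$ times each, and the other two colors $k-1$ times each.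

**(Q1)** *For all $d\in D$: $f_i(d^*)\in\{i,l\}\iff f_j(d)\in\{1,i\}$.*

If $f_i(d^*)\in\{i,l\}$ and $f_j(d)\in\{j,l\}$, then $u_i\,d^*\cdots d\,u_j\,u_l\,u_i$ is a PEC Hamiltonian cycle. Indeed $D-dd^*$ has red end-edges; the two edges from $U$ to $D$ are blue; at $u_j$ the other edge is $u_ju_l$, of color $i$; at $u_l$ the colors are $i,j$; at $u_i$ the other edge is $u_lu_i$, of color $j$. So the sets $\{d:f_i(d^*)\in\{i,l\}\}$ and $\{d:f_j(d)\in\{j,l\}\}$ are disjoint. Each has size $k+(k-1)=2k-1$, and $|D|=4k-2$, so they are complementary. This is (Q1).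

**(Q2)** *The sets $\{f_i=j\}$ and $\{f_i=l\}$ lie in different parity classes of $D$.*

Suppose $b_1^*,b_2^*$ are in the same parity class with $f_i(b_1^*)=j$, $f_i(b_2^*)=l$. By (Q1), $f_j(b_1)\notin\{1,i\}$, so $f_j(b_1)\in\{j,l\}$. By (Q1) with $j$ and $l$ exchanged, $f_l(b_2)\notin\{1,i\}$, so $f_l(b_2)\in\{j,l\}$. As in (T3), $D-b_1b_1^*-b_2b_2^*$ consists of paths $b_1^*\cdots b_2$ and $b_2^*\cdots b_1$ with red end-edges, and
$$u_i\,b_1^*\cdots b_2\,u_l\,u_j\,b_1\cdots b_2^*\,u_i$$
is a PEC Hamiltonian cycle: at $u_i$ the colors are $j,l$; $\chi(u_lu_j)=i$ differs from $f_l(b_2)$ and $f_j(b_1)$. Contradiction. Both sets are nonempty, as $k\ge2$, so each lies in a single parity class, and the two classes are different.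

**Consequence.** Name the parity classes $W_0,W_1$, each of size $2k-1$. For each $i$ there are $s_i,t_i$ with $\{s_i,t_i\}=\{2,3,4\}\setminus\{i\}$ such that

* on $W_0$: $f_i\in\{1,i,s_i\}$, and $s_i$ occurs exactly $k-1$ times;
* on $W_1$: $f_i\in\{1,i,t_i\}$, and $t_i$ occurs exactly $k-1$ times.

Let $d\in W_0$ and $e=d^*\in W_1$. (Q1) with $(j,l)=(s_i,t_i)$ says $f_i(e)\in\{i,t_i\}\iff f_{s_i}(d)\in\{1,i\}$. (Q1) with $(j,l)=(t_i,s_i)$ and $e$ in place of $d$ says $f_i(d)\in\{i,s_i\}\iff f_{t_i}(e)\in\{1,i\}$. Taking complements,

(A) $f_i(e)=1\iff f_{s_i}(d)\notin\{1,i\}$;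

(B) $f_i(d)=1\iff f_{t_i}(e)\notin\{1,i\}$.

Let $o_i^0,o_i^1$ be the numbers of vertices in $W_0$, $W_1$ where $f_i=1$; so $o_i^0+o_i^1=k$. The map $i\mapsto s_i$ on $\{2,3,4\}$ has no fixed point. So it is a 3-cycle, or it exchanges two elements and maps the third to one of them.

**Case 1: $s$ is a 3-cycle.** Then $s_{s_i}\ne i$, so on $W_0$ the function $f_{s_i}\in\{1,s_i,s_{s_i}\}$ never equals $i$, and (A) reads $f_i(e)=1\iff f_{s_i}(d)\ne1$. As $*$ is a bijection $W_0\to W_1$, $o_i^1=2k-1-o_{s_i}^0$. Summing over $i$, $3k=3(2k-1)$, so $k=1$, a contradiction.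

**Case 2: otherwise.** After relabeling, $s_2=3$, $s_3=2$, $s_4=2$, so $t_2=4$, $t_3=4$, $t_4=3$.

* (A) with $i=4$: $f_4(e)=1\iff f_2(d)\notin\{1,4\}$. On $W_0$, $f_2\in\{1,2,3\}$, so this is $f_2(d)\ne1$, and $o_4^1=2k-1-o_2^0$.
* (A) with $i=3$: $f_3(e)=1\iff f_2(d)\notin\{1,3\}\iff f_2(d)=2$. On $W_0$ the value $s_2=3$ of $f_2$ occurs $k-1$ times, so $o_3^1=(2k-1)-(k-1)-o_2^0=k-o_2^0$.
* (B) with $i=3$: $f_3(d)=1\iff f_4(e)\notin\{1,3\}$. On $W_1$, $f_4\in\{1,4,3\}$ with $t_4=3$ occurring $k-1$ times, so this is $f_4(e)=4$, and $o_3^0=(2k-1)-(k-1)-o_4^1=k-o_4^1$.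

Hence $k=o_3^0+o_3^1=2k-(o_2^0+o_4^1)=2k-(2k-1)=1$, a contradiction.

With Sections 8 and 11, this completes the proof of Theorem 1. $\blacksquare$

## 13. Classification and sharp two-color statements

The same tools give the following stronger statements.

**Theorem 7 (classification).** A regular $c$-edge-colored $K_n$, $n\ge3$, has a PEC Hamiltonian cycle if and only if $c\ge3$. For $c=2$ the maximum length of a PEC cycle is exactly $n-1$, and *every* vertex can be the omitted one. For $n$ even and $c\ge3$, a Hamiltonian cycle can be found that alternates between some $(c-1)/2$ of the colors and the remaining $(c+1)/2$.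

*Proof.* For $c=1$ no cycle is PEC. The cases $c=2$ and $c\ge3$ are Theorem 1, and the last sentence is what Section 8 proved. $\square$

**Theorem 8 (two colors, no regularity).** Let $K_N$, $N\ge4$ even, be red/blue colored with maximum red degree at most $N/2-1$. Then it has an alternating Hamiltonian cycle if and only if the red graph has a perfect matching. The degree bound is sharp.

*Proof.* The red edges of an alternating Hamiltonian cycle form a pm, so the condition is necessary. Sufficiency is Proposition 3. For sharpness let $N/2$ be odd and let red be $K_{N/2,N/2}$, of red degree $N/2$. Red has a pm, but blue is two disjoint cliques of odd order $N/2$, so there is no blue pm and no alternating Hamiltonian cycle. $\square$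

**Theorem 9 (two regular classes of arbitrary degrees).** Let $K_n$ be red/blue colored with both classes regular, red degree $\rho$, $1\le\rho\le(n-1)/2$.
(a) If $n$ is even, an alternating Hamiltonian cycle exists if and only if the red graph has a pm.
(b) If $n$ is odd, then for each $v$ an alternating cycle on exactly $V\setminus v$ exists if and only if the red graph minus $v$ has a pm. In particular, an alternating cycle of length $n-1$ exists whenever $3(\rho+1)>n$, and this bound is sharp.

*Proof.* Necessity is clear in both parts, as in Theorem 8. (a) Since $n$ is even, $\rho\le n/2-1$; and $n\ge2\rho+1\ge3$ gives $n\ge4$. Proposition 3 applies.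

(b) Since $\rho n$ is even and $n$ is odd, $\rho$ is even, so $\rho\ge2$ and $n\ge2\rho+1\ge5$. Put $N=n-1\ge4$. The red degrees in $V\setminus v$ are at most $\rho\le N/2$, and if $\rho=N/2$ then $N/2$ is even. Proposition 3 applies. If $3(\rho+1)>n$, Lemma 4(a) supplies a vertex $v$ for which the red graph minus $v$ has a pm.

For sharpness let $\rho\ge2$ be even, $n=3(\rho+1)$, and let red consist of three disjoint copies of $K_{\rho+1}$; blue is its complement, which is regular, and $\rho\le(n-1)/2$. Each $K_{\rho+1}$ has odd order, so any red matching misses at least three vertices. The red edges of an alternating cycle of length $n-1$ would form a red matching missing only one. So there is no such cycle. $\square$
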